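\title{A series for $\pi^4$ with harmonic numbers and its $p$-adic companion}

\begin{abstract}
We prove that $\sum_{k\ge1}16^k k^{-3}\binom{2k}{k}^{-3}\bigl((6k-2)H^{(2)}_{k-1}+1/k\bigr)=\pi^4/24$, and that for every prime $p>3$ the sum $\sum_{k=1}^{p-1}\binom{2k}{k}^{3}16^{-k}\bigl((6k+2)H^{(2)}_{k}-1/k\bigr)$ is congruent modulo $p^4$ to the first four terms of the expansion of $-\frac4p\log(1+pq)$, where $q=(2^{p-1}-1)/p$. Each sum is read off from the coefficient of $\beta^2$ in a one-parameter deformation, and one polynomial identity gives a functional equation for both deformations. The deformed series equals $(1-\cos\pi\beta)/\beta^2$. The finite sum is determined modulo $p^5$ for $p>5$, where the Bernoulli number $B_{p-5}$ appears, and neither the range $p>3$ nor the modulus $p^4$ can be improved.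
\end{abstract}

\section{Introduction}

For integers $m\ge1$ and $n\ge0$ let $H_n^{(m)}=\sum_{0<j\le n}j^{-m}$, so that $H_0^{(m)}=0$, and put
\[
t_n=\frac{16^n}{n^3\binom{2n}{n}^3}\quad(n\ge1),\qquad b_k=\frac{\binom{2k}{k}^3}{16^k}\quad(k\ge0).
\]
Guillera proved that
\begin{equation}\label{eq:guillera}
\sum_{n=1}^\infty t_n(3n-1)=\frac{\pi^2}{2}.
\end{equation}
Since $H^{(2)}_{n-1}\to\pi^2/6$, one may ask whether inserting this factor, together with a correction term, produces a rational multiple of $\pi^4$. The problem that we treat comes from \cite{NS} and asks to prove or disprove two statements. The first is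
\begin{equation}\label{eq:A}
\sum_{n=1}^{\infty}t_n\Bigl((6n-2)H_{n-1}^{(2)}+\frac1n\Bigr)=\frac{\pi^4}{24}.
\end{equation}
For the second, let $p$ be an odd prime, let $q=q_p(2)=(2^{p-1}-1)/p$ be the Fermat quotient of $2$, and put
\[
T_p=\sum_{k=1}^{p-1}b_k\Bigl((6k+2)H_k^{(2)}-\frac1k\Bigr).
\]
Congruences between rational numbers modulo powers of $p$ are taken in the ring $\mathbb Z_{(p)}$ of rationals whose denominators are not divisible by $p$. The statement is that for every prime $p>3$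
\begin{equation}\label{eq:B}
T_p\equiv-4q+2pq^2-\frac43p^2q^3+p^3q^4\pmod{p^4}.
\end{equation}

The summand of $T_p$ is the summand of \eqref{eq:A} continued to negative indices. Indeed $t_{n+1}/t_n=2n^3/(2n+1)^3$, which at $n=-k$ equals $2k^3/(2k-1)^3=b_{k-1}/b_k$, so $b_k$ plays the part of $t_{-k}$. The recurrence $H^{(2)}_n-H^{(2)}_{n-1}=n^{-2}$, run backwards from the value $0$ at the index $-1$, assigns $-H^{(2)}_k$ to the index $-k-1$, and so turns $(6n-2)H^{(2)}_{n-1}+1/n$ into $(6k+2)H^{(2)}_k-1/k$. The right side of \eqref{eq:B} consists of the first four terms of $-\frac4p\log(1+pq)=-\frac4p\log 2^{p-1}$, so one also asks whether the logarithmic series persists modulo $p^5$.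

Both statements are true, and both have stronger forms.

\begin{theorem}\label{thm:series}
For every $\beta\in\mathbb C$,
\[
\sum_{n\ge1}t_n\prod_{j=1}^{n-1}\Bigl(1-\frac{\beta^2}{j^2}\Bigr)^2\Bigl(3n-1-\frac{\beta^2}{n}\Bigr)=\frac{1-\cos\pi\beta}{\beta^2}=\frac{2\sin^2(\pi\beta/2)}{\beta^2},
\]
where for $\beta=0$ the right side is read as its limit. In particular, \eqref{eq:A} holds.
\end{theorem}

\begin{theorem}\label{thm:p4}
The congruence \eqref{eq:B} holds for every prime $p>3$.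
\end{theorem}

The Bernoulli numbers are defined by $x/(e^x-1)=\sum_{n\ge0}B_nx^n/n!$.

\begin{theorem}\label{thm:p5}
For every prime $p>5$,
\[
T_p\equiv-4q+2pq^2-\frac43p^2q^3+p^3q^4-\frac45p^4q^5+\frac{31}{40}p^4B_{p-5}\pmod{p^5}.
\]
Both the range $p>3$ and the modulus $p^4$ in \eqref{eq:B} are best possible: \eqref{eq:B} fails for $p=3$, and it fails modulo $p^5$ for $p=7$.
\end{theorem}

The two smallest primes can be done by hand; the computation is part of the proofs.

\begin{example}\label{ex:small}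
The summands of $T_p$ for $k=1,2,3,4$ are
\[
\frac12\cdot7,\qquad\frac{27}{32}\cdot17,\qquad\frac{125}{64}\cdot\frac{242}{9}=125\cdot\frac{121}{288},\qquad\frac{42875}{8192}\cdot\frac{2647}{72}=125\cdot\frac{343\cdot2647}{589824}.
\]
For $p=3$ we have $T_3=\frac72+\frac{459}{32}=\frac{571}{32}$ and $q=1$. The right side of \eqref{eq:B} is $-4+6-12+27=17$, and $T_3-17=\frac{27}{32}\not\equiv0\pmod{81}$. So \eqref{eq:B} fails for $p=3$.

For $p=5$ we work modulo $625$. Since $32\cdot293=15\cdot625+1$, the first two terms give $\frac{571}{32}\equiv571\cdot293\equiv428$. Modulo $5$ we have $\frac{121}{288}\equiv\frac13\equiv2$ and $\frac{343\cdot2647}{589824}\equiv\frac{3\cdot2}{4}\equiv4$, so the last two terms are $250$ and $500$. Hence $T_5\equiv428+750\equiv553$. With $q=3$ the right side of \eqref{eq:B} is $-12+90-900+10125=9303=14\cdot625+553$. So \eqref{eq:B} holds for $p=5$.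
\end{example}

Sections \ref{sec:deform} and \ref{sec:series} prove Theorem \ref{thm:series}: the deformed series changes sign under $\beta\mapsto\beta+1$, and a growth bound then identifies it. Sections \ref{sec:FE}--\ref{sec:rem} prove Theorems \ref{thm:p4} and \ref{thm:p5}: the same telescoping, at negative indices and iterated $p$ times, compares the deformed finite sum at $\beta$ and at the $p$-adically close point $\beta+p$.

\section{The deformed series}\label{sec:deform}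

Write $(x)_n=x(x+1)\cdots(x+n-1)$ and $(x)_0=1$. From $\binom{2n}{n}=4^n(1/2)_n/n!$ we get
\begin{equation}\label{eq:poch}
t_n=\frac{(n-1)!^3}{4^n(1/2)_n^3},\qquad b_k=\frac{4^k(1/2)_k^3}{k!^3}.
\end{equation}
Since $t_1=2$ and $t_{n+1}/t_n=2n^3/(2n+1)^3<\frac14$, we have $t_n\le8\cdot4^{-n}$.

The number $H^{(2)}_{n-1}$ is the coefficient of $-\beta^2$ in $\prod_{j<n}(1-\beta^2/j^2)$. Put
\[
c_n(\beta)=\prod_{j=1}^{n-1}\Bigl(1-\frac{\beta^2}{j^2}\Bigr)^2=1-2H^{(2)}_{n-1}\beta^2+O(\beta^4).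
\]
Then
\begin{equation}\label{eq:expand}
t_nc_n(\beta)\Bigl(3n-1-\frac{\beta^2}n\Bigr)=t_n(3n-1)-\beta^2t_n\Bigl((6n-2)H^{(2)}_{n-1}+\frac1n\Bigr)+O(\beta^4),
\end{equation}
so the summand of Theorem \ref{thm:series} carries the summands of \eqref{eq:guillera} and \eqref{eq:A} as its first two coefficients. The gain is that the series terminates when $\beta$ is a positive integer $N$, because $c_n(N)=0$ for $n>N$. With $t_1=2$, $t_2=\frac4{27}$, $t_3=\frac{64}{3375}$ the sums for $N=1,2,3$ are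
\[
2\cdot1=2,\qquad 2\cdot(-2)+\frac4{27}\cdot9\cdot3=0,\qquad 2\cdot(-7)+\frac{4}{27}\cdot64\cdot\frac12+\frac{64}{3375}\cdot100\cdot5=\frac29.
\]
These are the values of $(1-\cos\pi\beta)/\beta^2=\pi^2/2-\pi^4\beta^2/24+\cdots$, whose first two coefficients are the ones that \eqref{eq:guillera} and \eqref{eq:A} require.

We want to show that $1-\beta^2\cdot(\text{series})=\cos\pi\beta$, and it is convenient to make the $1$ the zeroth term of the series. For $n\ge0$ let
\[
u(n,\beta)=\frac{(\beta)_n^2(-\beta)_n^2}{\beta^2\,n!\,(1/2)_n^3\,4^n},\qquad f(n,\beta)=u(n,\beta)\,(\beta^2+n-3n^2).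
\]
Then $u(0,\beta)=\beta^{-2}$ and $f(0,\beta)=1$. For $n\ge1$ we have $(\beta)_n(-\beta)_n=-\beta^2\prod_{j=1}^{n-1}(j^2-\beta^2)$, whose square is $\beta^4(n-1)!^4c_n(\beta)$, so by \eqref{eq:poch}
\begin{equation}\label{eq:uf}
u(n,\beta)=\beta^2\frac{t_n}{n}c_n(\beta),\qquad f(n,\beta)=-\beta^2t_nc_n(\beta)\Bigl(3n-1-\frac{\beta^2}n\Bigr).
\end{equation}
The identity of Theorem \ref{thm:series} thus says that $S(\beta)=\sum_{n\ge0}f(n,\beta)$ equals $\cos\pi\beta$.

Values at the integers cannot prove this: $\cos\pi\beta+\beta\sin\pi\beta$ is also even and entire and takes the values $(-1)^N$. What distinguishes the cosine is that $S(\beta)+S(\beta+1)=0$ for \emph{all} $\beta$. To see why this relation should hold, we compute the first partial sums of $\sum_n\bigl(f(n,\beta)+f(n,\beta+1)\bigr)$. The term $n=0$ is $2$. Next, $f(1,\beta)=2\beta^4-4\beta^2$. With $s=\beta^2+\beta$ we have $\beta^2+(\beta+1)^2=2s+1$ and $\beta^4+(\beta+1)^4=(2s+1)^2-2s^2$,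 so the partial sum up to $n=1$ is
\[
2+2(2s^2+4s+1)-4(2s+1)=4s^2=4\beta^2(\beta+1)^2.
\]
The sum factors completely. Since $u(0,\beta)=\beta^{-2}$ and $u(1,\beta)=2\beta^2$, both partial sums have the form $2u(n,\beta)(\beta+n)^2$, an expression that tends to $0$ as $n\to\infty$.

\section{Antiperiodicity and the proof of Theorem \ref{thm:series}}\label{sec:series}

We show that the pattern persists. Let $G(0,\beta)=0$ and $G(n+1,\beta)=2u(n,\beta)(\beta+n)^2$; the claim is $f(n,\beta)+f(n,\beta+1)=G(n+1,\beta)-G(n,\beta)$. All four terms are rational multiples of $u(n,\beta)$, and after clearing denominators the claim is the following identity.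

\begin{lemma}\label{lem:Q}
As polynomials in $\beta$ and $n$,
\begin{multline}\label{eq:Q}
2(\beta+n)^2(\beta+1-n)^2-n(2n-1)^3\\
=(\beta^2+n-3n^2)(\beta+1-n)^2+(\beta+n)^2\bigl((\beta+1)^2+n-3n^2\bigr).
\end{multline}
\end{lemma}

\begin{proof}
Put $s=\beta^2+\beta$. Since $(\beta+n)(\beta+1-n)=s+n-n^2$, the left side is
\[
2(s+n-n^2)^2-n(2n-1)^3=2s^2+4sn-4sn^2-6n^4+8n^3-4n^2+n.
\]
For the right side, use $\beta(\beta+1-n)=s-n\beta$ and $(\beta+1)(\beta+n)=s+n(\beta+1)$ to get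
\begin{align*}
\beta^2(\beta+1-n)^2+(\beta+1)^2(\beta+n)^2&=2s^2+2sn+n^2(2s+1),\\
(\beta+1-n)^2+(\beta+n)^2&=2s+1-2n+2n^2.
\end{align*}
The right side is the first line plus $n-3n^2$ times the second, and
\[
(n-3n^2)(2s+1-2n+2n^2)=2sn-6sn^2+n-5n^2+8n^3-6n^4.
\]
The sum is the polynomial found for the left side.
\end{proof}

\begin{lemma}\label{lem:S}
The function $S$ is entire and even, $S(0)=1$, $S(\beta+1)=-S(\beta)$ for all $\beta$, and there is a constant $C$ with $|S(\beta)|\le C(1+|\beta|)^4e^{2\pi|\beta|}$.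
\end{lemma}

\begin{proof}
By the product formula $\sinh\pi x=\pi x\prod_{j\ge1}(1+x^2/j^2)$ and the inequality $\sinh y\le ye^y$ for $y\ge0$ (compare Taylor coefficients), $|c_n(\beta)|\le\prod_{j\ge1}(1+|\beta|^2/j^2)^2\le e^{2\pi|\beta|}$. Hence \eqref{eq:uf} gives $|f(n,\beta)|\le8\cdot4^{-n}|\beta|^2(3n+|\beta|^2)e^{2\pi|\beta|}$ for $n\ge1$. The series converges uniformly on compact sets, its terms are even polynomials that vanish at $0$ for $n\ge1$, and the growth bound follows by summing over $n$.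

Now let $\beta\notin\mathbb Z$. From $(\beta+1)_n/(\beta)_n=(\beta+n)/\beta$ and $(-\beta-1)_n/(-\beta)_n=(\beta+1)/(\beta+1-n)$, and from $(x)_{n+1}=(x)_n(x+n)$, we get
\begin{equation}\label{eq:ratios}
\frac{u(n,\beta+1)}{u(n,\beta)}=\frac{(\beta+n)^2}{(\beta+1-n)^2},\qquad\frac{u(n+1,\beta)}{u(n,\beta)}=\frac{2(\beta+n)^2(\beta-n)^2}{(n+1)(2n+1)^3}.
\end{equation}
The second ratio, with $n-1$ in place of $n$, gives $G(n,\beta)=u(n,\beta)\,n(2n-1)^3/(\beta+1-n)^2$ for $n\ge1$, and this also holds for $n=0$, where both sides vanish. Multiply \eqref{eq:Q} by $u(n,\beta)/(\beta+1-n)^2$. The left side becomes $G(n+1,\beta)-G(n,\beta)$ and, by the first ratio, the right side becomes $f(n,\beta)+f(n,\beta+1)$. Summing over $0\le n\le N$ gives $G(N+1,\beta)$, which tends to $0$ because $|u(N,\beta)|\le8\cdot4^{-N}|\beta|^2e^{2\pi|\beta|}$. So $S(\beta)+S(\beta+1)=0$ for $\beta\notin\mathbb Z$, and by continuity for all $\beta$.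
\end{proof}

The function $\cos3\pi\beta$ has all the properties in Lemma \ref{lem:S} except the growth bound, so that bound is needed. It is also sufficient.

\begin{proof}[Proof of Theorem \ref{thm:series}]
Since $S$ is entire with period $2$, we have $S(\beta)=F(e^{i\pi\beta})$ with $F$ holomorphic on $\mathbb C\setminus\{0\}$. The Laurent expansion of $F$ reads $S(\beta)=\sum_{k\in\mathbb Z}s_ke^{i\pi k\beta}$, and Cauchy's formula on the circle of radius $e^{-\pi y}$ gives, for every real $y$,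
\[
s_k=\frac12\int_0^2S(x+iy)e^{-i\pi k(x+iy)}\,dx,\qquad|s_k|\le C(3+|y|)^4e^{2\pi(|y|+2)}e^{\pi ky}.
\]
Letting $y\to-\infty$ for $k\ge3$ and $y\to+\infty$ for $k\le-3$ gives $s_k=0$ for $|k|\ge3$. The relation $S(\beta+1)=-S(\beta)$ gives $(-1)^ks_k=-s_k$, which removes $k=0,\pm2$. Evenness gives $s_1=s_{-1}$, and $S(0)=1$ gives $s_1=\frac12$. Thus $S(\beta)=\cos\pi\beta$, and by \eqref{eq:uf} the identity holds for $\beta\ne0$; the case $\beta=0$ follows by continuity. The series converges uniformly on compact sets, so by Weierstrass's theorem its Taylor coefficients are the sums of those of its terms. By \eqref{eq:expand} the coefficient of $\beta^2$ gives \eqref{eq:A}.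
\end{proof}

\begin{corollary}
For every $m\ge0$, the coefficients of $\beta^{2m}$ in $t_nc_n(\beta)(3n-1-\beta^2/n)$, $n\ge1$, have sum $(-1)^m\pi^{2m+2}/(2m+2)!$. The cases $m=0,1$ are \eqref{eq:guillera} and \eqref{eq:A}, and the case $m=2$ is
\[
\sum_{n\ge1}t_n\Bigl((3n-1)\bigl(2(H_{n-1}^{(2)})^2-H_{n-1}^{(4)}\bigr)+\frac2nH_{n-1}^{(2)}\Bigr)=\frac{\pi^6}{720}.
\]
For every positive integer $N$,
\[
\sum_{n=1}^{N}t_n\prod_{j=1}^{n-1}\Bigl(1-\frac{N^2}{j^2}\Bigr)^2\Bigl(3n-1-\frac{N^2}n\Bigr)=\frac{1-(-1)^N}{N^2}.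
\]
\end{corollary}

\begin{proof}
Use $(1-\cos\pi\beta)/\beta^2=\sum_m(-1)^m\pi^{2m+2}\beta^{2m}/(2m+2)!$. For $m=2$, the formula $c_n(\beta)=\exp\bigl(-2\sum_{r\ge1}H^{(2r)}_{n-1}\beta^{2r}/r\bigr)$ shows that the coefficient of $\beta^4$ in $c_n$ is $2(H^{(2)}_{n-1})^2-H^{(4)}_{n-1}$. The finite identity is the case $\beta=N$.
\end{proof}

\section{A functional equation for the finite sum}\label{sec:FE}

From now on $p$ is an odd prime. The deformation of $T_p$ is the even rational function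
\[
D(\beta)=1+\sum_{k=1}^{p-1}b_k\prod_{j=1}^k\Bigl(1-\frac{\beta^2}{j^2}\Bigr)^{-2}\Bigl(3k+1-\frac{\beta^2}k\Bigr).
\]
Since $\prod_{j\le k}(1-\beta^2/j^2)^{-2}=1+2H^{(2)}_k\beta^2+O(\beta^4)$, the coefficient of $\beta^2$ in $D$ is $T_p$.

We need the analogue of $u$ at negative indices. For $k\ge0$ let
\[
w(k,\beta)=\frac{b_k}{\beta^2}\prod_{j=1}^k\Bigl(1-\frac{\beta^2}{j^2}\Bigr)^{-2}=\frac{4^k(1/2)_k^3\,k!}{\beta^2(1-\beta)_k^2(1+\beta)_k^2}.
\]
From $(1-\beta)_k/(-\beta)_k=(k-\beta)/(-\beta)$ and $(1+\beta)_k/(2+\beta)_k=(1+\beta)/(\beta+k+1)$, and by removing the last factor of each rising factorial, we get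
\begin{equation}\label{eq:wratios}
\frac{w(k,\beta+1)}{w(k,\beta)}=\frac{(\beta-k)^2}{(\beta+1+k)^2},\qquad\frac{w(k-1,\beta)}{w(k,\beta)}=\frac{2(\beta-k)^2(\beta+k)^2}{k(2k-1)^3}.
\end{equation}
Thus $-w(k,\beta)/k$ has the ratios \eqref{eq:ratios} at $n=-k$ (the second one for $k\ge2$), and the analogues of $f$ and $G$ are
\[
d(k,\beta)=w(k,\beta)\Bigl(3k+1-\frac{\beta^2}k\Bigr)\quad(k\ge1),\qquad g(k,\beta)=w(k,\beta)\frac{(2k+1)^3}{(\beta+k+1)^2}\quad(k\ge0).
\]
At $k=0$ we cannot divide by $k$; we put $d(0,\beta)=\beta^{-2}$, so that $\Phi(\beta)=\sum_{k=0}^{p-1}d(k,\beta)$ equals $D(\beta)/\beta^2$. This term does not telescope exactly, and its defect is the source of the logarithm of $2$ in \eqref{eq:B}.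

\begin{lemma}\label{lem:step}
As rational functions, $\displaystyle\Phi(\beta)+\Phi(\beta+1)=g(p-1,\beta)+\frac2\beta-\frac2{\beta+1}$.
\end{lemma}

\begin{proof}
Let $k\ge1$. The second ratio in \eqref{eq:wratios} gives $g(k-1,\beta)=\frac2kw(k,\beta)(\beta-k)^2$. At $n=-k$ identity \eqref{eq:Q} reads
\begin{multline*}
2(\beta-k)^2(\beta+1+k)^2-k(2k+1)^3\\=(\beta^2-k-3k^2)(\beta+1+k)^2+(\beta-k)^2\bigl((\beta+1)^2-k-3k^2\bigr).
\end{multline*}
Multiplying by $-w(k,\beta)/\bigl(k(\beta+1+k)^2\bigr)$ and using the first ratio in \eqref{eq:wratios}, we obtain $g(k,\beta)-g(k-1,\beta)=d(k,\beta)+d(k,\beta+1)$. For $k=0$ we have $g(0,\beta)=\beta^{-2}(\beta+1)^{-2}$ and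
\[
\frac1{\beta^2}+\frac1{(\beta+1)^2}=\frac{1+2\beta(\beta+1)}{\beta^2(\beta+1)^2}=g(0,\beta)+\frac2\beta-\frac2{\beta+1}.
\]
Sum over $0\le k\le p-1$.
\end{proof}

A shift by $1$ is not small $p$-adically, and $D(\beta+m)$ may have a pole at $\beta=0$ for $1\le m\le p-1$. A shift by $p$ is small, and the poles of $D(\beta+p)$ lie among the $p$-adic units $-p\pm j$, $1\le j\le p-1$. So we iterate Lemma \ref{lem:step} exactly $p$ times. For $0\le m\le p-1$ let $J_m$ be the set of integers $j$ with $m-p<j\le m+p$ and $j\ne0,p$. The $2p$ consecutive integers in this range contain each residue class modulo $p$ twice, and the multiples of $p$ among them are $0$ and $p$; so $J_m$ contains each nonzero class exactly twice and no multiple of $p$. Put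
\[
A(\beta)=\sum_{m=1}^{p-1}\frac{(-1)^m}{\beta+m},\qquad W_m(\beta)=\prod_{j\in J_m}(\beta+j)^{-2},\qquad M(\beta)=\sum_{m=0}^{p-1}(-1)^mW_m(\beta),
\]
and $K=2^{1-p}(p-1)!\,\bigl(1\cdot3\cdot5\cdots(2p-1)\bigr)^3$.

\begin{proposition}\label{prop:FE}
As rational functions,
\begin{equation}\label{eq:FE}
(\beta+p)^2D(\beta)+\beta^2D(\beta+p)=2p\beta(\beta+p)+4\beta^2(\beta+p)^2A(\beta)+KM(\beta).
\end{equation}
\end{proposition}

\begin{proof}
Apply Lemma \ref{lem:step} at $\beta+m$, multiply by $(-1)^m$, and sum over $0\le m\le p-1$. Since $p$ is odd, the left side telescopes to $\Phi(\beta)+\Phi(\beta+p)$. On the right each fraction $2/(\beta+m)$ with $1\le m\le p-1$ occurs twice with the sign $(-1)^m$, so the fractions sum to $\frac2\beta-\frac2{\beta+p}+4A(\beta)$. Since $(2p-1)(1/2)_{p-1}=1\cdot3\cdots(2p-1)/2^{p-1}$,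
\[
g(p-1,\beta)=\frac{4^{p-1}(p-1)!\,\bigl((2p-1)(1/2)_{p-1}\bigr)^3}{\beta^2(1-\beta)_{p-1}^2(1+\beta)_{p-1}^2(\beta+p)^2}=K\prod_{-p<j\le p}(\beta+j)^{-2},
\]
and therefore $g(p-1,\beta+m)=KW_m(\beta)/\bigl(\beta^2(\beta+p)^2\bigr)$. Multiply through by $\beta^2(\beta+p)^2$.
\end{proof}

\section{Expansion about the center of symmetry}\label{sec:sym}

We read \eqref{eq:FE} in the ring $\mathbb Z_p[[\beta]]$ of power series over the $p$-adic integers. Recall that $\mathbb Q\cap p^N\mathbb Z_p=p^N\mathbb Z_{(p)}$, so congruences between rationals may be proved in $\mathbb Z_p$, and that a series in $\mathbb Z_p$ converges when its terms tend to $0$. A congruence between power series means a congruence of all coefficients.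

\begin{lemma}\label{lem:shift}
Let $c\in p\mathbb Z_p$. For $F=\sum_sF_s\beta^s\in\mathbb Z_p[[\beta]]$ define $F(z+c)=\sum_rz^r\sum_{s\ge r}\binom srF_sc^{s-r}$. Then $F\mapsto F(z+c)$ is a ring homomorphism $\mathbb Z_p[[\beta]]\to\mathbb Z_p[[z]]$, and $F(z+c)\equiv F(z)\pmod p$. If $F$ is the expansion of $U/V$ with $U,V\in\mathbb Z_p[\beta]$ and $V(0)$ a unit, then $F(z+c)$ is the expansion of $U(z+c)/V(z+c)$.
\end{lemma}

\begin{proof}
Modulo $p^N$ the coefficient of $z^r$ in $F(z+c)$ depends only on the $F_s$ with $s<r+N$. This gives the congruence ($N=1$) and reduces multiplicativity to the case of polynomials. Applying the map to $VF=U$ gives $V(z+c)F(z+c)=U(z+c)$, and $V(c)\equiv V(0)$ is a unit.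
\end{proof}

The functions $D$, $A$ and $W_m$ are of the form $U/V$ in the lemma, because all the integers $j,k,m$ in their denominators are prime to $p$. The last term of \eqref{eq:FE} is a small remainder.

\begin{lemma}\label{lem:KM}
We have $K\in p^3\mathbb Z_{(p)}$, $K/p^3\equiv1\pmod p$, and $W_m(\beta)\equiv M(\beta)\equiv(1-\beta^{p-1})^{-4}\pmod p$ for $0\le m\le p-1$.
\end{lemma}

\begin{proof}
The $p$ odd integers $1,3,\dots,2p-1$ are distinct modulo $p$, and one of them is $p$. Hence $K/p^3\equiv2^{1-p}(p-1)!^4\equiv1$ by the theorems of Fermat and Wilson. Since $\prod_{i=1}^{p-1}(\beta+i)=\beta^{p-1}-1$ in $\mathbb F_p[\beta]$ and $J_m$ contains each nonzero class twice, $W_m\equiv(1-\beta^{p-1})^{-4}$. Finally $\sum_{m=0}^{p-1}(-1)^m=1$.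
\end{proof}

The method is already visible modulo $p$. There \eqref{eq:FE} collapses to $2\beta^2D(\beta)\equiv4\beta^4A(\beta)$, so $D(\beta)\equiv2\beta^2A(\beta)$ and $T_p\equiv2A(0)$. The number $A(0)$ is a truncation of the series for $-\log2$, and
\[
2q=\frac{2^p-2}p=\sum_{m=1}^{p-1}\frac1m\binom{p-1}{m-1}\equiv\sum_{m=1}^{p-1}\frac{(-1)^{m-1}}m=-A(0)\pmod p.
\]
Hence $T_p\equiv-4q\pmod p$, the first term of \eqref{eq:B}.

Modulo higher powers of $p$, the shift $\beta\mapsto\beta+p$ mixes $T_p$ with the other, unknown, coefficients of $D$. The mixing is simplest about the midpoint $\beta=-p/2$: since $D$ is even, the two terms on the left of \eqref{eq:FE} are then exchanged by a reflection, and only even powers of the shift survive. Put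
\[
h=\frac p2,\qquad\alpha(z)=A(z-h),\qquad\mu(z)=M(z-h),\qquad O_r=\sum_{o}o^{-r},
\]
where here and below $o$ runs over the odd integers $1,3,\dots,p-2$. The even integers in $[1,p-1]$ are the numbers $p-o$, so
\[
\alpha(z)=\sum_o\Bigl(\frac1{z+h-o}-\frac1{z-h+o}\Bigr)=-\sum_o\Bigl(\frac1{(o-h)-z}+\frac1{(o-h)+z}\Bigr).
\]
Thus $\alpha$ is even, and $\alpha=\sum_r\alpha_rz^{2r}$ with $\alpha_r=-2\sum_o(o-h)^{-2r-1}$. The map $j\mapsto p-j$ sends $J_m$ onto $J_{p-1-m}$, and $-z-h+j=-(z-h+p-j)$; so $W_m(-z-h)=W_{p-1-m}(z-h)$, and $\mu$ is even because $p-1$ is even. Write $\mu=\sum_r\mu_rz^{2r}$.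

\begin{proposition}\label{prop:T}
For every odd prime $p$,
\[
T_p\equiv-4O_1-2pO_2+p^3O_4+\tfrac12K\mu_2\pmod{p^5}.
\]
\end{proposition}

\begin{proof}
Write $D(\beta)=D_0+\beta^2P(\beta)$ with $P(\beta)=\sum_iP_i\beta^{2i}\in\mathbb Z_p[[\beta]]$ and $P_0=T_p$. Put $\beta=z-h$ in \eqref{eq:FE}, so that $\beta+p=z+h$. The left side becomes $2(z^2+h^2)D_0+(z^2-h^2)^2\bigl(P(z-h)+P(z+h)\bigr)$. Hence the even series
\[
X(z)=4\alpha(z)-P(z-h)-P(z+h)=\sum_rX_rz^{2r}\in\mathbb Z_p[[z]]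
\]
satisfies
\begin{equation}\label{eq:X}
(z^2-h^2)^2X(z)=2(z^2+h^2)D_0-4h(z^2-h^2)-K\mu(z).
\end{equation}
The unknown $D_0$ enters only the coefficients of $z^0$ and $z^2$. The coefficients of $z^{2r+4}$ give
\[
X_r=2h^2X_{r+1}-h^4X_{r+2}-K\mu_{r+2}\qquad(r\ge0).
\]
Since $h^2\in p^2\mathbb Z_p$ and $K\in p^3\mathbb Z_p$, every $X_r$ is divisible by $p^2$. Inserting this on the right shows that every $X_r$ is divisible by $p^3$, and inserting once more gives $X_r\equiv-K\mu_{r+2}\pmod{p^5}$ for all $r$.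

The coefficient of $z^{2r}$ in $P(z-h)+P(z+h)$ is $2\sum_{i\ge r}\binom{2i}{2r}P_ih^{2i-2r}$, so
\begin{align*}
X_0&\equiv4\alpha_0-2T_p-2h^2P_1-2h^4P_2&&\pmod{p^6},\\
X_1&\equiv4\alpha_1-2P_1-12h^2P_2&&\pmod{p^4},\\
X_2&\equiv4\alpha_2-2P_2&&\pmod{p^2}.
\end{align*}
We solve this triangular system from the bottom. As $X_2\equiv X_1\equiv0\pmod{p^3}$, we get $P_2\equiv2\alpha_2\pmod{p^2}$ and $P_1\equiv2\alpha_1-12h^2\alpha_2\pmod{p^3}$. The first line, with $X_0\equiv-K\mu_2$, then gives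
\[
T_p\equiv2\alpha_0-2h^2\alpha_1+10h^4\alpha_2+\tfrac12K\mu_2\pmod{p^5}.
\]
Expanding $(o-h)^{-s}=\sum_{i\ge0}\binom{s+i-1}{i}h^io^{-s-i}$ we find
\begin{align*}
\alpha_0&\equiv-2(O_1+hO_2+h^2O_3+h^3O_4+h^4O_5)&&\pmod{p^5},\\
\alpha_1&\equiv-2(O_3+3hO_4+6h^2O_5)&&\pmod{p^3},
\end{align*}
and $\alpha_2\equiv-2O_5\pmod p$. In $2\alpha_0-2h^2\alpha_1+10h^4\alpha_2$ the coefficients of $h^2O_3$, $h^3O_4$, $h^4O_5$ are $-4+4=0$, $-4+12=8$, $-4+24-20=0$. What remains is $-4O_1-4hO_2+8h^3O_4$, and $4h=2p$, $8h^3=p^3$.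
\end{proof}

\begin{remark}
The coefficient of $z^2$ in \eqref{eq:X}, which was not used, reads $-2h^2X_0+h^4X_1=2D_0-2p-K\mu_1$, and its left side is divisible by $p^5$. For $p\ge5$, Lemmas \ref{lem:shift} and \ref{lem:KM} give $\mu_1\equiv0\pmod p$, so $D_0=\sum_{k=0}^{p-1}(3k+1)b_k\equiv p\pmod{p^4}$.
\end{remark}

\section{Odd power sums and the Fermat quotient}\label{sec:odd}

It remains to compare $-4O_1-2pO_2+p^3O_4$ with the right side of \eqref{eq:B}, and to estimate $\mu_2$. The link between the $O_r$ and $q$ is that the doubles $2m$, $1\le m\le p-1$, are the even integers in $[1,p-1]$ together with the numbers $p+o$. Used multiplicatively, this expresses $q$ through the $O_r$; used additively, it gives relations among the $O_r$.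

Recall that $\log(1+x)=\sum_{r\ge1}(-1)^{r-1}x^r/r$ converges for $x\in p\mathbb Z_p$ and satisfies $\log\bigl((1+x)(1+y)\bigr)=\log(1+x)+\log(1+y)$. Put $L=\frac1p\log(1+pq)$, and let $v_p$ denote the $p$-adic valuation.

\begin{lemma}\label{lem:log}
For $p\ge7$, modulo $p^5$,
\[
4L\equiv4q-2pq^2+\tfrac43p^2q^3-p^3q^4+\tfrac45p^4q^5\equiv4O_1-2pO_2+\tfrac43p^2O_3-p^3O_4+\tfrac45p^4O_5.
\]
\end{lemma}

\begin{proof}
The product of the doubles is $2^{p-1}(p-1)!=\prod_o(p-o)\prod_o(p+o)$, while $(p-1)!=\prod_o(p-o)\prod_oo$. Hence $1+pq=2^{p-1}=\prod_o(1+p/o)$, and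
\[
L=\sum_{r\ge1}(-1)^{r-1}\frac{p^{r-1}}rq^r=\sum_{r\ge1}(-1)^{r-1}\frac{p^{r-1}}rO_r.
\]
For $r\ge6$ we have $v_p(p^{r-1}/r)\ge5$: this is immediate if $p\nmid r$, and if $v=v_p(r)\ge1$ then $r\ge7^v\ge v+6$.
\end{proof}

\begin{lemma}\label{lem:O}
Let $p\ge7$ and $\mathcal H_r=H^{(r)}_{p-1}$. Then
\[
\mathcal H_4\equiv\tfrac{64}{15}pO_5,\quad O_4\equiv\tfrac2{15}pO_5\pmod{p^2},\qquad O_2\equiv\tfrac13pO_3+\tfrac15p^3O_5\pmod{p^4}.
\]
\end{lemma}

\begin{proof}
For even $r$, splitting $[1,p-1]$ by parity and summing over the doubles give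
\[
\mathcal H_r=O_r+\sum_o(o-p)^{-r},\qquad2^{-r}\mathcal H_r=\mathcal H_r-O_r+\sum_o(o+p)^{-r}.
\]
For $r=4$, modulo $p^2$, these read $\mathcal H_4\equiv2O_4+4pO_5$ and $\frac1{16}\mathcal H_4\equiv\mathcal H_4-4pO_5$. The second gives $\mathcal H_4\equiv\frac{64}{15}pO_5$, and then the first gives $2O_4\equiv(\frac{64}{15}-4)pO_5=\frac4{15}pO_5$. For $r=2$, modulo $p^4$, they read
\[
\mathcal H_2\equiv2O_2+2pO_3+3p^2O_4+4p^3O_5,\qquad\tfrac14\mathcal H_2\equiv\mathcal H_2-2pO_3+3p^2O_4-4p^3O_5.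
\]
The second gives $\mathcal H_2\equiv\frac83pO_3-4p^2O_4+\frac{16}3p^3O_5$, and then the first gives $O_2\equiv\frac13pO_3-\frac72p^2O_4+\frac23p^3O_5$. Finally $-\frac72\cdot\frac2{15}+\frac23=\frac15$. The hypothesis $p\ge7$ allows the divisions by $3$ and $5$.
\end{proof}

\begin{proposition}\label{prop:main}
For $p\ge7$ we have $T_p\equiv-4L+\frac12K\mu_2\pmod{p^5}$.
\end{proposition}

\begin{proof}
Adding Proposition \ref{prop:T} and Lemma \ref{lem:log}, the terms in $O_1$ and $O_4$ cancel, and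
\[
T_p-\tfrac12K\mu_2+4L\equiv-4pO_2+\tfrac43p^2O_3+\tfrac45p^4O_5\pmod{p^5}.
\]
The right side is $-4p\bigl(O_2-\frac13pO_3-\frac15p^3O_5\bigr)\equiv0$ by Lemma \ref{lem:O}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:p4}]
The case $p=5$ is in Example \ref{ex:small}. Let $p\ge7$. By Lemmas \ref{lem:shift} and \ref{lem:KM}, $\mu(z)\equiv(1-z^{p-1})^{-4}\pmod p$, and $p-1>4$ gives $\mu_2\equiv0\pmod p$. Hence $K\mu_2\equiv0\pmod{p^4}$ and $T_p\equiv-4L\pmod{p^4}$. By Lemma \ref{lem:log}, $-4L$ is congruent modulo $p^4$ to the right side of \eqref{eq:B}.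
\end{proof}

\begin{remark}
Proposition \ref{prop:T} shows what happens for the two small primes, where $\mu_2$ is a unit. For $p=3$ all $O_r$ equal $1$, so $-4O_1-2pO_2+p^3O_4=17$ is the right side of \eqref{eq:B}; but $\mu_2\equiv[z^4](1-z^2)^{-4}=10\pmod3$, and $\frac12K\mu_2\equiv27\cdot5\equiv\frac{27}{32}\pmod{81}$ is the discrepancy found in Example \ref{ex:small}. For $p=5$ we have $\mu_2\equiv4$ and $O_4\equiv2\pmod5$, so $T_5\equiv-\frac{16}3-\frac{100}9+250+250\equiv553\pmod{625}$. The congruence \eqref{eq:B} survives, but not by the argument above, which divides by $5$ and needs $p\mid\mu_2$.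
\end{remark}

\section{The remainder modulo $p^5$}\label{sec:rem}

By Proposition \ref{prop:main}, the deviation of $T_p$ from $-4L$ modulo $p^5$ is governed by $\mu_2$ modulo $p^2$. We use the fact that $\mathcal H_r\equiv0\pmod p$ if $p-1\nmid r$: multiplication by a primitive root $\gamma$ permutes the nonzero residues, so $(\gamma^r-1)\mathcal H_r\equiv0$ with $\gamma^r\not\equiv1$. For $p\ge7$ this applies to $1\le r\le5$.

\begin{lemma}\label{lem:mu}
For $p\ge7$ we have $\mu_2\equiv\frac{31}{16}\mathcal H_4\pmod{p^2}$.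
\end{lemma}

\begin{proof}
Since $M(\beta)=\mu(\beta+h)$ and $\mu$ is even, $[\beta^4]M=\sum_{r\ge2}\binom{2r}4\mu_rh^{2r-4}\equiv\mu_2\pmod{p^2}$. So it suffices to find $[\beta^4]W_m$ modulo $p^2$. Let $\sigma_r(m)=\sum_{j\in J_m}j^{-r}$. In $\mathbb Q[[\beta]]$,
\[
W_m(\beta)=W_m(0)\exp\Bigl(\sum_{r\ge1}\lambda_r\beta^r\Bigr),\qquad\lambda_r=\frac{2(-1)^r}{r}\sigma_r(m).
\]
For $1\le r\le4$ we have $\sigma_r(m)\equiv2\mathcal H_r\equiv0\pmod p$, so $p\mid\lambda_r$, and $W_m(0)\equiv1\pmod p$ by Lemma \ref{lem:KM}. Therefore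
\[
[\beta^4]W_m=W_m(0)\bigl(\lambda_4+\lambda_1\lambda_3+\tfrac12\lambda_2^2+\tfrac12\lambda_1^2\lambda_2+\tfrac1{24}\lambda_1^4\bigr)\equiv\lambda_4=\tfrac12\sigma_4(m)\pmod{p^2}.
\]
The set $J_m$ consists of $1,\dots,p-1$, of the numbers $i+p$ with $1\le i\le m$, and of the numbers $i-p$ with $m<i\le p-1$. From $(i\pm p)^{-4}\equiv i^{-4}\mp4pi^{-5}$ and $\mathcal H_5\equiv0\pmod p$ we get
\[
\sigma_4(m)\equiv2\mathcal H_4-4pH^{(5)}_m+4p\bigl(\mathcal H_5-H^{(5)}_m\bigr)\equiv2\mathcal H_4-8pH^{(5)}_m\pmod{p^2}.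
\]
The sum $\sum_{m=i}^{p-1}(-1)^m$ has $p-i$ terms, so it is $1$ for even $i$ and $0$ for odd $i$. Hence $\sum_{m=0}^{p-1}(-1)^mH^{(5)}_m=\sum_o(p-o)^{-5}\equiv-O_5\pmod p$, and $\mu_2\equiv\mathcal H_4+4pO_5\pmod{p^2}$. By Lemma \ref{lem:O}, $4pO_5\equiv\frac{15}{16}\mathcal H_4$.
\end{proof}

To express $\mathcal H_4$ through a Bernoulli number we recall four facts. First, $B_n=0$ for odd $n\ge3$. Second, Faulhaber's formula: $\sum_{i=0}^{p-1}i^n=\sum_{s=0}^n\binom nsB_{n-s}\,p^{s+1}/(s+1)$ for $n\ge1$. Third, the theorem of von Staudt and Clausen: for even $n\ge2$ the denominator of $B_n$ is the product of the primes $\ell$ with $\ell-1\mid n$; thus $pB_n\in\mathbb Z_{(p)}$ for all $n\ge0$, and $B_{p-5}\in\mathbb Z_{(p)}$ for $p\ge7$. Fourth, Kummer's congruence: if $n,n'\ge2$ are even and $n\equiv n'\not\equiv0\pmod{p-1}$, then $B_n/n\equiv B_{n'}/n'\pmod p$.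

\begin{lemma}\label{lem:H4}
For $p\ge7$ we have $\mathcal H_4\equiv\frac45pB_{p-5}\pmod{p^2}$.
\end{lemma}

\begin{proof}
Let $n=p(p-1)-4$, an even integer. By Euler's theorem $i^{-4}\equiv i^n\pmod{p^2}$ for $p\nmid i$, so
\[
\mathcal H_4\equiv\sum_{i=0}^{p-1}i^n=\sum_{s=0}^n\binom ns\,(pB_{n-s})\,\frac{p^s}{s+1}\pmod{p^2}.
\]
The term $s=1$ vanishes because $B_{n-1}=0$. For $s\ge2$ we have $v_p\bigl(p^s/(s+1)\bigr)\ge2$: this is immediate if $p\nmid s+1$, and if $v=v_p(s+1)\ge1$ then $s\ge7^v-1\ge v+2$. Hence $\mathcal H_4\equiv pB_n\pmod{p^2}$. Since $n\equiv p-5\not\equiv0\pmod{p-1}$ and $n\equiv-4\pmod p$, Kummer's congruence gives $B_n\equiv\frac{-4}{-5}B_{p-5}\pmod p$.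
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:p5}]
Let $p\ge7$. By Lemmas \ref{lem:mu} and \ref{lem:H4}, $\mu_2\equiv\frac{31}{20}pB_{p-5}\pmod{p^2}$. Since $K/p^3\equiv1\pmod p$ and $p\mid\mu_2$, it follows that $\frac12K\mu_2\equiv\frac{31}{40}p^4B_{p-5}\pmod{p^5}$. Proposition \ref{prop:main} and the first congruence of Lemma \ref{lem:log} give the congruence of the theorem.

The failure of \eqref{eq:B} for $p=3$ is in Example \ref{ex:small}. For $p=7$ the two sides of \eqref{eq:B} differ modulo $7^5$ by $7^4\bigl(-\frac45q^5+\frac{31}{40}B_2\bigr)$, with $q=9$ and $B_2=\frac16$. Modulo $7$ we have $q^5\equiv2^5\equiv4$, so $-\frac45q^5\equiv-\frac{16}5\equiv1$, and $\frac{31}{240}\equiv\frac32\equiv5$. The sum is $6\not\equiv0\pmod7$, so \eqref{eq:B} fails modulo $7^5$.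
\end{proof}

\begin{thebibliography}{9}

\bibitem{NS}
\emph{New Series Involving Binomial Coefficients (I)},
\texttt{http://maths.nju.edu.cn/\textasciitilde zwsun/245s.pdf}.

\end{thebibliography}
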